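\title{The resurgence of a fat point ideal in $\mathbb{P}^n$ is less than $n$}

\begin{abstract}
For a fat point ideal $J$ in the coordinate ring of $\mathbb{P}^n$, the containments $J^{(ns)}\subseteq J^s$ bound the resurgence $\rho(J)$ by $n$. We show that for $n\ge 2$ this bound is never attained: $\rho(J)<n$ over every algebraically closed field, with an explicit bound in terms of degrees attached to $J$, although $\sup_J\rho(J)=n$. The main step is an inequality between the values of $J$ and of its symbolic powers under an arbitrary discrete valuation, which gains a fixed multiple of the value of the irrelevant ideal. We prove it with multiplier ideals in characteristic zero and with Frobenius powers in positive characteristic.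
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $k$ be an algebraically closed field, let $n\ge 2$, and let $R=k[x_0,\dots,x_n]$ be the homogeneous coordinate ring of $\mathbb{P}^n$, with irrelevant ideal $M=(x_0,\dots,x_n)$. Let $p_1,\dots,p_r\in\mathbb{P}^n$ be distinct points with homogeneous ideals $P_1,\dots,P_r$, and let $m_1,\dots,m_r\ge 0$ be integers, not all zero. The \emph{fat point ideal} of these data and its \emph{symbolic powers} are
\[
J=\bigcap_{i=1}^r P_i^{m_i},\qquad J^{(m)}=\bigcap_{i=1}^r P_i^{mm_i}\quad(m\ge 1).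
\]
A point with $m_i=0$ contributes nothing, so we assume throughout that all $m_i\ge 1$. A form lies in $P_i^b$ exactly when it vanishes to order at least $b$ at $p_i$ (take $p_i=(1:0:\dots:0)$, so that $P_i=(x_1,\dots,x_n)$, and set $x_0=1$). Thus $J^{(m)}$ is spanned by the forms that vanish to order $mm_i$ at each $p_i$, and $J^{(a)}J^{(b)}\subseteq J^{(a+b)}$. In particular $J^m\subseteq J^{(m)}$. In the other direction one asks how much vanishing forces a form to be a combination of products of $s$ elements of $J$. The \emph{resurgence} of Bocci and Harbourne,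
\[
\rho(J)=\sup\bigl\{\,m/s \;:\; m,s\ge 1,\ J^{(m)}\not\subseteq J^s\,\bigr\},
\]
measures this: it is the least real number such that $m/s>\rho(J)$ implies $J^{(m)}\subseteq J^s$.

For a nonzero homogeneous ideal $I$ let $\alpha(I)$ be the least degree of a nonzero element; since $R$ is a domain, $\alpha(I^s)=s\,\alpha(I)$. Comparing initial degrees gives $J^{(s-1)}\supseteq J^{s-1}\not\subseteq J^s$, so $\rho(J)\ge 1$. For one point, $J^{(m)}=J^m$ and $\rho(J)=1$. For the three coordinate points of $\mathbb{P}^2$ we have $J=(xy,xz,yz)$, and the cubic $xyz$ vanishes doubly at each point. So $(xyz)^t\in J^{(2t)}$ has degree $3t$, while $\alpha(J^s)=2s$; hence $J^{(2t)}\not\subseteq J^s$ when $3t<2s$, and $\rho(J)\ge 4/3$.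

By results of Ein--Lazarsfeld--Smith and Hochster--Huneke,
\begin{equation}\label{eq:els}
J^{(ns)}\subseteq J^s\qquad\text{for all } s\ge 1,
\end{equation}
and therefore $1\le\rho(J)\le n$. The following open problem is posed in \cite{talk}.
\begin{quote}
\emph{Is there a fat point ideal $J\subseteq k[\mathbb{P}^n]$, for some $n\ge 2$, with $\rho(J)=n$?}
\end{quote}
The case $n=1$ is excluded because there $J$ is principal, $J^{(m)}=J^m$, and $\rho(J)=1=n$.

Two observations pull in opposite directions. The example of three points generalizes to star configurations, whose resurgence comes arbitrarily close to $n$ (Theorem~\ref{thm:compl}(a)), so no bound below $n$ holds for all $J$ at once. On the other hand, by \eqref{eq:els} a noncontainment $J^{(m)}\not\subseteq J^s$ has $m/s\le n-1/s$, so $\rho(J)=n$ would require, for one fixed $J$, noncontainments with $s\to\infty$ and $m/s\to n$. The question is therefore asymptotic, and one may replace $J^s$ by its integral closure at the cost of a bounded shift in $s$. We show that the answer is no.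

\subsection{Results}

The bounds depend on the following invariants of $J$.
\begin{itemize}
\item $c=1+\dfrac{n-1}{\min_i m_i}$. This is the least number with $cm_i\ge m_i+n-1$ for all $i$, and $1<c\le n$.
\item $\omega$ is the largest degree of a minimal homogeneous generator of $J$.
\item $\widehat\alpha=\lim_m\alpha(J^{(m)})/m=\inf_m\alpha(J^{(m)})/m$; the limit exists and equals the infimum because the sequence $\alpha(J^{(m)})$ is subadditive. A nonzero form in $P_i^b$ has degree at least $b$, so
$1\le\max_i m_i\le\widehat\alpha\le\alpha(J)\le\omega$.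
\item $\gamma=1$ if $\operatorname{char}k=0$, and $\gamma=\widehat\alpha/\omega\in(0,1]$ if $\operatorname{char}k=p>0$.
\item $\displaystyle\beta=\frac{\gamma+c(\omega-\widehat\alpha)}{\gamma+(\omega-\widehat\alpha)}=c-\frac{(c-1)\gamma}{\gamma+\omega-\widehat\alpha}$. The two expressions show $1\le\beta<c\le n$.
\end{itemize}
The \emph{integral closure} $\overline I$ of an ideal $I\subseteq R$ is the ideal of all $g\in R$ that satisfy an equation $g^j+a_1g^{j-1}+\dots+a_j=0$ with $a_i\in I^i$. The \emph{asymptotic resurgence} is
\[
\widehat\rho(J)=\sup\bigl\{\,m/s\;:\;J^{(mt)}\not\subseteq J^{st}\text{ for all }t\gg 0\,\bigr\}.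
\]

\begin{theorem}\label{thm:main}
Let $k$ be an algebraically closed field of any characteristic, let $n\ge 2$, and let $J\subseteq k[\mathbb{P}^n]$ be a fat point ideal.
\begin{itemize}
\item[(a)] $J^{(m)}\subseteq\overline{J^s}$ whenever $s\ge 1$ and $m\ge\beta s$.
\item[(b)] $\displaystyle\rho(J)\le n-\frac{n-\beta}{1+n\beta}<n$.
\item[(c)] $\widehat\rho(J)\le\beta$.
\end{itemize}
\end{theorem}

Integral closure is detected by valuations. In this paper a \emph{valuation} is a rank one discrete valuation $v$ of the fraction field of $R$ that is nonnegative on $R$. It vanishes on $k^*$, since $v(a)\ge0$ and $v(a^{-1})\ge 0$ for $a\in k^*$. For a nonzero ideal $I$ put $v(I)=\min\{v(g):g\in I\}$; the minimum is attained on every generating set of $I$, and so $v(II')=v(I)+v(I')$. The basic example is $\operatorname{ord}_M$, the least degree of a term, for which $\operatorname{ord}_M(I)=\alpha(I)$ when $I$ is homogeneous. The core of the paper is the following inequality.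

\begin{theorem}\label{thm:val}
For every valuation $v$ and every $m\ge 1$,
\[
c\,v(J^{(m)})\ \ge\ m\bigl(v(J)+\gamma\,v(M)\bigr).
\]
\end{theorem}

The weaker inequality $n\,v(J^{(m)})\ge m\,v(J)$ follows from \eqref{eq:els}: if $f\in J^{(m)}$, then $f^n\in J^{(nm)}\subseteq J^m$. The point of Theorem~\ref{thm:val} is the gain $\gamma\,v(M)$. For $v=\operatorname{ord}_M$ it reads $c\,\alpha(J^{(m)})\ge m(\alpha(J)+\gamma)$. It fails for $n=1$, where $c=1$ and $v(J^{(m)})=m\,v(J)$.

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(a)] For each $n\ge 2$ we have $\sup_J\rho(J)=n$, and the supremum is not attained.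
\item[(b)] For every integer $C$ we have $J^{(ns-C)}\subseteq J^s$ for all $s\gg 0$.
\item[(c)] If $\operatorname{char}k=0$, then $J^{(m)}\subseteq\overline{M^sJ^s}$ for $m\ge cs$; in particular $J^{(ns)}\subseteq\overline{M^sJ^s}$ for all $s$.
\item[(d)] If $\operatorname{char}k=0$ and $n=2$, then $\widehat\rho(J)=\beta$ for every star configuration, that is, for the ideal $J$ of the intersection points of $h\ge 2$ lines, no three of which are concurrent.
\end{itemize}
\end{theorem}

Section~\ref{sec:excess} splits the value of a form into its degree and an excess, and bounds the excess on symbolic powers. Section~\ref{sec:deduce} derives Theorem~\ref{thm:main} from this bound and Theorem~\ref{thm:val}. Section~\ref{sec:oneform} reduces Theorem~\ref{thm:val} to finding an element of $J$ one degree lower than the direct argument provides, and describes the idea for two points in the plane. Sections~\ref{sec:zero} and~\ref{sec:p} find this element in characteristic $0$ and $p$. Section~\ref{sec:star} proves Theorem~\ref{thm:compl}.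

\section{Degree and excess}\label{sec:excess}

Ordinary and symbolic powers of $J$ define the same subscheme of $\mathbb{P}^n$, so they differ only at $M$.

\begin{lemma}\label{lem:sat}
If $f\in J^{(m)}$ is a form, then $M^lf\subseteq J^m$ for $l\gg 0$.
\end{lemma}

\begin{proof}
The ideal $Q=(J^m:f)$ is homogeneous and contains $J^m$, hence a power of $P_1\cdots P_r$. If $Q$ is proper, each of its minimal primes is homogeneous and contains some $P_i$; as $R/P_i$ is a polynomial ring in one variable, it is $P_i$ or $M$. Since $P_j\not\subseteq P_i$ for $j\ne i$, localization gives $J^{(m)}R_{P_i}=P_i^{mm_i}R_{P_i}=J^mR_{P_i}$, so $Q\not\subseteq P_i$. Thus $Q=R$ or $M$ is the only minimal prime of $Q$, and $Q$ contains a power of $M$.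
\end{proof}

\begin{lemma}\label{lem:offM}
If $v(M)=0$, then $v(J^{(m)})\ge m\,v(J)$. In particular Theorem~\ref{thm:val} holds for such $v$.
\end{lemma}

\begin{proof}
Choose $x\in M$ with $v(x)=0$. For a form $f\in J^{(m)}$ and $l\gg0$ we have $x^lf\in J^m$, so $v(f)=v(x^lf)\ge m\,v(J)$, and forms generate $J^{(m)}$. The last claim follows from $c\ge 1$.
\end{proof}

It remains to understand valuations with $v(M)>0$. All our inequalities are homogeneous in $v$, so we may rescale. We call $v$ \emph{normalized} if $v(M)=1$; its values then lie in a discrete subgroup of $\mathbb{R}$. A form of degree $d$ lies in $M^d$ and so has value at least $d$. For a nonzero form $g$ we call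
\[
v_0(g)=v(g)-\deg g\ \ge 0
\]
the \emph{excess} of $g$. It satisfies $v_0(gg')=v_0(g)+v_0(g')$, and $v_0(g+g')\ge\min\{v_0(g),v_0(g')\}$ for forms of the \emph{same} degree with $g+g'\neq0$. For $\operatorname{ord}_M$ all excesses vanish. Since $v(M)$ is attained on a generator, some coordinate, which we call $x$, has $v_0(x)=0$. Multiplication by $x$ raises the degree without changing the excess, which lets us move any question about excess into high degree, where Lemma~\ref{lem:sat} applies and where $J$ is generated by the single piece $J_\omega$. Put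
\[
\sigma_0=\min\{v_0(g):0\ne g\in J_\omega\}.
\]

\begin{lemma}\label{lem:excess}
Let $v$ be normalized.
\begin{itemize}
\item[(a)] $v(J)\le\omega+\sigma_0$.
\item[(b)] If $0\ne f\in J^{(m)}$ is a form, then $v_0(f)\ge m\sigma_0$.
\item[(c)] For every nonzero form $F$ there is $a\in J_\omega$ coprime to $F$ with $v_0(a)=\sigma_0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) An element of $J_\omega$ of excess $\sigma_0$ has value $\omega+\sigma_0$.

(b) For $t\ge m\omega$ we claim $(J^m)_t=R_{t-m\omega}(J_\omega)^m$. The left side is spanned by products $ug_1\cdots g_m$ of degree $t$, with $u$ a monomial and $g_j\in J$ generators of degree at most $\omega$. Since $\deg u\ge\sum_j(\omega-\deg g_j)$, we can distribute variables of $u$ among the $g_j$ to raise each of them to degree $\omega$. This proves the claim, and shows that a nonzero element of $(J^m)_t$ is a sum of forms of degree $t$ and excess at least $m\sigma_0$. For $l\gg 0$ the form $x^lf$ is such an element by Lemma~\ref{lem:sat}, so $v_0(f)=v_0(x^lf)\ge m\sigma_0$.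

(c) The claim in (b) with $m=1$ gives $J_t=R_{t-\omega}J_\omega$ for $t\ge\omega$, so the common zero set of $J_\omega$ is the finite set $\{p_1,\dots,p_r\}$. A hypersurface is infinite because $n\ge 2$. Hence $J_\omega\cap(\pi)$ is a proper subspace of $J_\omega$ for each irreducible factor $\pi$ of $F$. The set $\{g\in J_\omega: g=0\text{ or }v_0(g)>\sigma_0\}$ is also a proper subspace. A vector space over the infinite field $k$ is not a finite union of proper subspaces, and any $a$ outside these subspaces works.
\end{proof}

\section{From the valuative inequality to the resurgence}\label{sec:deduce}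

We use two facts on integral closure.
\begin{itemize}
\item \emph{Valuative criterion} \cite[Thm.~6.8.3]{HS}. In a Noetherian domain, $g\in\overline I$ if and only if $v(g)\ge v(I)$ for every rank one discrete valuation $v$ of the fraction field that is nonnegative on the ring. So $I'\subseteq\overline I$ if and only if $v(I')\ge v(I)$ for every valuation $v$.
\item \emph{Brian\c{c}on--Skoda theorem} (Lipman--Sathaye; \cite[Thm.~13.3.3]{HS}). If $I$ is an ideal of a regular local ring of dimension $d$, then $\overline{I^{s+d-1}}\subseteq I^s$ for all $s\ge 1$.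
\end{itemize}
The localizations of $R$ at maximal ideals are regular of dimension $n+1$, containments can be checked at maximal ideals, and integral closure commutes with localization. Therefore
\begin{equation}\label{eq:bs}
\overline{J^u}\subseteq J^{u-n}\qquad\text{for }u\ge n+1.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:val}]
(a) By the valuative criterion it suffices to show $\beta\,v(J^{(m)})\ge m\,v(J)$ for every valuation $v$, since then $v(J^{(m)})\ge s\,v(J)=v(J^s)$ for $m\ge\beta s$. If $v(M)=0$, this follows from Lemma~\ref{lem:offM} and $\beta\ge1$. So let $v$ be normalized, and put $V=v(J)$ and $W=v(J^{(m)})/m$. Theorem~\ref{thm:val} says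
\begin{equation}\label{eq:first}
W\ge (V+\gamma)/c .
\end{equation}
This improves on $W\ge V/c$ by a fixed proportion only as long as $V$ stays bounded, and $V$ is unbounded in general. For large $V$ we use the excess. Choose a form $f\in J^{(m)}$ with $v(f)=v(J^{(m)})$. Then $\deg f\ge m\widehat\alpha$, and Lemma~\ref{lem:excess}(b),(a) gives $W\ge\widehat\alpha+\sigma_0$ and
\begin{equation}\label{eq:second}
W\ge V-(\omega-\widehat\alpha).
\end{equation}
The two bounds agree at $V=\frac{\gamma+c(\omega-\widehat\alpha)}{c-1}$, where their common value is $\frac{\gamma+\omega-\widehat\alpha}{c-1}$; the ratio of these two numbers is $\beta$. To see that this is the worst case, put $\tau=\frac{\gamma}{\gamma+c(\omega-\widehat\alpha)}\in(0,1]$ and add $\tau$ times \eqref{eq:second} to $1-\tau$ times \eqref{eq:first}. The constant terms $-\tau(\omega-\widehat\alpha)$ and $(1-\tau)\gamma/c$ cancel, and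
\[
W\ge V\Bigl(\tau+\frac{1-\tau}{c}\Bigr)=V\,\frac{\gamma+\omega-\widehat\alpha}{\gamma+c(\omega-\widehat\alpha)}=\frac V\beta .
\]

(b) Let $J^{(m)}\not\subseteq J^s$ and $u=\lfloor m/\beta\rfloor$. If $u\ge s+n$, then (a) and \eqref{eq:bs} give $J^{(m)}\subseteq\overline{J^u}\subseteq J^{u-n}\subseteq J^s$, a contradiction. So $m<\beta(s+n)$. This is useful for large $s$; for small $s$ we use \eqref{eq:els}, which gives $m\le ns-1$. Hence
\[
\frac ms\le\min\Bigl\{\,n-\frac1s,\ \beta+\frac{n\beta}{s}\Bigr\}.
\]
Put $\xi=\frac{n-\beta}{1+n\beta}$, which is positive because $\beta<c\le n$. If $1/s\ge\xi$, the first term is at most $n-\xi$. If $1/s<\xi$, the second term is less than $\beta+n\beta\xi=\beta+(n-\beta)-\xi=n-\xi$. So $\rho(J)\le n-\xi<n$.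

(c) Let $m/s>\beta$. For $t\gg 0$ we have $\lfloor mt/\beta\rfloor-n\ge st$, so $J^{(mt)}\subseteq\overline{J^{\lfloor mt/\beta\rfloor}}\subseteq J^{\lfloor mt/\beta\rfloor-n}\subseteq J^{st}$.
\end{proof}

\begin{remark}
If all $m_i\ge 2$, then $c<n$, and the inequality $W\ge V/c$ without the gain already gives $\rho(J)<n$, by the proof of (b) with $c$ in place of $\beta$. The gain is what settles the case in which some $m_i=1$, so that $c=n$.
\end{remark}

\section{Reduction to one form}\label{sec:oneform}

By Lemma~\ref{lem:offM} we may assume that $v$ is normalized, and $v(J^{(m)})$ is attained on a form. So Theorem~\ref{thm:val} follows from the next statement, in which $v(f)/m=\delta+\sigma$.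

\begin{proposition}\label{prop:key}
Let $v$ be normalized, let $0\ne f\in J^{(m)}$ be a form of degree $d$, and put $\delta=d/m$ and $\sigma=v_0(f)/m$. Then
\begin{equation}\label{eq:key}
v(J)\le c(\delta+\sigma)-\gamma .
\end{equation}
\end{proposition}

We have $\delta\ge\widehat\alpha\ge1$, and $\sigma\ge\sigma_0\geq 0$ by Lemma~\ref{lem:excess}(b). Forms of large degree are harmless: if $\delta>\omega$, then Lemma~\ref{lem:excess}(a) gives
\[
c(\delta+\sigma)-v(J)\ge (c\delta-\omega)+(c\sigma-\sigma_0)>(c-1)\omega=\frac{(n-1)\,\omega}{\min_i m_i}\ge n-1\ge 1\ge\gamma .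
\]
\emph{From now on we assume $\delta\le\omega$}, and we write
\[
c\delta=T+\theta,\qquad T=\lfloor c\delta\rfloor\ge 1,\qquad 0\le\theta<1 .
\]

To bound $v(J)$ from above one exhibits a form $g\in J$ of small degree and small excess. The formal power $f^{c/m}$ has degree $c\delta$ and excess $c\sigma$, and it vanishes to order $cm_i\ge m_i+n-1$ at $p_i$. In each characteristic there is a device that extracts from such a formal power an honest form $g$, of no larger excess and no larger degree, at the price of $n-1$ orders of vanishing at each point; this explains the definition of $c$. The result is $g\in J$ with $\deg g\le T$ and $v_0(g)\le c\sigma$, at least asymptotically, so that $v(J)\le c(\delta+\sigma)-\theta$. The difficulty is that $\theta$ may be small or zero. Then we need $g$ of degree $T-1$, and it may not be obtainable from $f$ by the direct route.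

\begin{example}\label{ex:two}
Let $J=(y,z)\cap(x,y)=(y,xz)\subseteq k[x,y,z]$ be the ideal of two reduced points in $\mathbb{P}^2$. Then $c=2$, $\omega=2$, and $\widehat\alpha=\alpha(J)=1$. Take $v=\operatorname{ord}_M$, $m=1$ and $f=y$, so that $\delta=1$, $T=2$, $\theta=0$ and all excesses vanish. The formal power $f^{c/m}=y^2$ is already a polynomial, and both devices return $y^2$ itself, of degree $T=2$. Lemma~\ref{lem:excess}(a) also gives only $v(J)\le 2$, whereas \eqref{eq:key} asks for a form of degree $1$. The remedy is to trade a little of $f$ for the element $xz\in J_\omega$, which is coprime to $f$. For $0<\varepsilon<1$ the formal product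
\[
y^{2-\varepsilon}(xz)^{\varepsilon}
\]
still vanishes to order $2$ at both points, and its degree $2+\varepsilon$ still has integer part $2$. But the largest polynomial dividing it is now $y$, of degree $T-1$. Examples~\ref{ex:twozero} and~\ref{ex:twop} give this a precise meaning in each characteristic.
\end{example}

In general the auxiliary element comes from Lemma~\ref{lem:excess}(c). The trade does not lower the degree below $T$ because $\delta\le\omega$, and it does not raise the excess because $\sigma_0\le\sigma$.

\section{Characteristic zero: multiplier ideals}\label{sec:zero}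

\subsection{Tools}

An effective $\mathbb{Q}$-divisor on $\mathbb{P}^n$ is a sum $\Delta=\sum_j d_jZ_j$ of distinct irreducible hypersurfaces with rational $d_j\ge0$; it gives a meaning to a formal product of rational powers of forms. Put $\lfloor\Delta\rfloor=\sum_j\lfloor d_j\rfloor Z_j$, and extend $\deg$ and $\operatorname{mult}_p$ linearly; then $\operatorname{mult}_p\Delta\le\deg\Delta$. A \emph{log resolution} is a projective birational morphism $\phi\colon X\to\mathbb{P}^n$ with $X$ smooth such that the exceptional locus is a divisor and its union with the support of $\phi^*\Delta$ has simple normal crossings. The \emph{multiplier ideal}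
\[
\mathcal{J}(\Delta)=\phi_*\mathcal{O}_X\bigl(K_{X/\mathbb{P}^n}-\lfloor\phi^*\Delta\rfloor\bigr)\subseteq\mathcal{O}_{\mathbb{P}^n}
\]
does not depend on $\phi$ and can be computed locally; on an open set where the support of $\Delta$ has simple normal crossings it equals $\mathcal{O}(-\lfloor\Delta\rfloor)$. We use the following facts from \cite[Ch.~9]{Laz}.
\begin{itemize}
\item[(M1)] \emph{Nadel vanishing} \cite[9.4.8]{Laz}: $H^j(\mathbb{P}^n,\mathcal{J}(\Delta)(t))=0$ for $j>0$ and $t+n+1>\deg\Delta$.
\item[(M2)] \emph{Subadditivity} \cite[9.5.20]{Laz}: $\mathcal{J}(\Delta_1+\Delta_2)\subseteq\mathcal{J}(\Delta_1)\mathcal{J}(\Delta_2)$.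
\item[(M3)] $\mathcal{J}(\Delta+A)=\mathcal{J}(\Delta)\cdot\mathcal{O}(-A)$ for an effective integral divisor $A$; in particular $\mathcal{J}(A)=\mathcal{O}(-A)$.
\item[(M4)] \cite[9.3.2]{Laz}: if $b\ge1$ is an integer and $\operatorname{mult}_p\Delta\ge b+n-1$, then $\mathcal{J}(\Delta)\subseteq\mathcal{I}_p^{\,b}$, where $\mathcal{I}_p$ is the ideal sheaf of $p$.
\end{itemize}
These are stated over $\mathbb{C}$, and they transfer to $k$ as follows. The finitely many divisors, points and resolutions in a given statement are defined over an algebraically closed subfield $k_0\subseteq k$ of finite transcendence degree over $\mathbb{Q}$, and $k_0$ embeds in $\mathbb{C}$. A log resolution over $k_0$ remains one after base change to $k$ or to $\mathbb{C}$, with the same coefficients, because irreducible components over an algebraically closed field stay irreducible. By flat base change, multiplier ideals and cohomology commute with $\otimes_{k_0}k$ and $\otimes_{k_0}\mathbb{C}$. By faithful flatness, vanishing and inclusions of ideals descend from $\mathbb{C}$ to $k_0$, and they ascend from $k_0$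 to $k$. The valuation $v$ does not occur in (M1)--(M4) and is not moved.

A coherent sheaf $\mathcal{F}$ on $\mathbb{P}^n$ is \emph{$t$-regular} if $H^j(\mathcal{F}(t-j))=0$ for all $j>0$. By the Castelnuovo--Mumford theorem, $\mathcal{F}(t)$ is then globally generated, and $H^0(\mathcal{F}(u))\otimes R_1\to H^0(\mathcal{F}(u+1))$ is surjective for $u\ge t$. Recall also that $H^j(\mathcal{O}(a))=0$ for $0<j<n$ and all $a$, and that $H^n(\mathcal{O}(a))=0$ for $a\ge -n$.

Fact (M4) says that $\mathcal{J}(\Delta)$ is small enough to lie in $J$. We also need it to be large enough to contain an element of small excess, and this is the role of (M2). Let $U=\{x\ne0\}=\operatorname{Spec}S$, with $x$ the coordinate of excess $0$. A nonzero element of $S$ has the form $g/x^{\deg g}$, and $v(g/x^{\deg g})=v_0(g)\geq0$; so on the chart $U$ the excess is the valuation itself. If $K\Delta=\operatorname{div}(G)$ for an integer $K\geq1$ and a form $G$, put $v_0(\Delta)=v_0(G)/K$. This number is independent of $K$, nonnegative, and additive in $\Delta$. By (M3) and repeated use of (M2), $\mathcal{O}(-K\Delta)=\mathcal{J}(K\Delta)\subseteq\mathcal{J}(\Delta)^K$.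 Taking sections over the affine set $U$, we find $G/x^{\deg G}\in\mathcal{J}(\Delta)(U)^K$, and therefore
\begin{equation}\label{eq:subadd}
v\bigl(\mathcal{J}(\Delta)(U)\bigr)\le v_0(\Delta).
\end{equation}

\subsection{Global generation one degree early}

To turn the local element given by \eqref{eq:subadd} into a form of controlled degree $t$, we need $\mathcal{J}(\Delta)(t)$ to be globally generated. Nadel vanishing gives $t$-regularity for $t\ge\lfloor\deg\Delta\rfloor$. For $t=\lfloor\deg\Delta\rfloor-1$ it still covers every group but $H^n$, and $H^n$ sees only the divisorial part of the ideal.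

\begin{lemma}\label{lem:B}
Let $\Delta$ be an effective $\mathbb{Q}$-divisor with $\operatorname{mult}_{p_i}\Delta\ge m_i+n-1$ for all $i$, and let $t$ be an integer with $t\ge\lfloor\deg\Delta\rfloor-1$ and $t\ge\deg\lfloor\Delta\rfloor$. Then there is $0\ne g\in J_t$ with $v_0(g)\le v_0(\Delta)$.
\end{lemma}

\begin{proof}
Let $\mathcal{I}=\mathcal{J}(\Delta)$, $A=\lfloor\Delta\rfloor$, $e=\deg A$ and $\mathcal{I}'=\mathcal{J}(\Delta-A)$. By (M3), $\mathcal{I}=\mathcal{I}'\cdot\mathcal{O}(-A)\cong\mathcal{I}'(-e)$. The support of $\Delta-A$ is a reduced hypersurface or empty, so it is smooth outside a closed set of codimension at least $2$, and there $\mathcal{I}'=\mathcal{O}(-\lfloor\Delta-A\rfloor)=\mathcal{O}$ because all coefficients of $\Delta-A$ are less than $1$. So $\mathcal{O}/\mathcal{I}'$ has support of dimension at most $n-2$.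

We check that $\mathcal{I}$ is $t$-regular. For $1\le j\le n-1$ we have $(t-j)+n+1\ge t+2\geq\lfloor\deg\Delta\rfloor+1>\deg\Delta$, so $H^j(\mathcal{I}(t-j))=0$ by (M1). For $j=n$, the groups $H^{n-1}$ and $H^n$ of every twist of $\mathcal{O}/\mathcal{I}'$ vanish, so the sequence $0\to\mathcal{I}'\to\mathcal{O}\to\mathcal{O}/\mathcal{I}'\to0$ gives
\[
H^n(\mathcal{I}(t-n))=H^n(\mathcal{I}'(t-n-e))=H^n(\mathcal{O}(t-n-e))=0,
\]
where the last equality uses $t\ge e$.

Thus $\mathcal{I}(t)$ is globally generated, and the nonzero ideal $\mathcal{I}(U)$ of $S$ is generated by the elements $g/x^t$ with $g\in H^0(\mathcal{I}(t))\subseteq R_t$. One of these generators attains the value of the ideal, so $g\neq0$ and $v_0(g)=v(\mathcal{I}(U))\le v_0(\Delta)$ by \eqref{eq:subadd}. By (M4), $g$ vanishes to order $m_i$ at each $p_i$, so $g\in J_t$.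
\end{proof}

\begin{example}\label{ex:twozero}
In Example~\ref{ex:two} let $L,L',L''$ be the lines $y=0$, $x=0$, $z=0$. For $\Delta=2L$ we have $\mathcal{J}(\Delta)=\mathcal{O}(-2L)$, which has no section in degree $1=\lfloor\deg\Delta\rfloor-1$; here $\deg\lfloor\Delta\rfloor=2$, and the lemma applies only for $t\geq2$. For $\Delta'=(2-\varepsilon)L+\varepsilon(L'+L'')$ with rational $0<\varepsilon<1$, the multiplicity at both points is $2$, $\lfloor\deg\Delta'\rfloor=2$, and $\lfloor\Delta'\rfloor=L$, so the lemma applies with $t=1$. Indeed the support of $\Delta'$ is a triangle, which has simple normal crossings, so $\mathcal{J}(\Delta')=\mathcal{O}(-L)$ and $g=y$.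
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:key} in characteristic $0$]
It suffices to find an effective $\mathbb{Q}$-divisor $\Delta'$ with
\begin{equation}\label{eq:four}
\operatorname{mult}_{p_i}\Delta'\ge m_i+n-1,\quad\lfloor\deg\Delta'\rfloor=T,\quad\deg\lfloor\Delta'\rfloor\le T-1,\quad v_0(\Delta')\le c\sigma .
\end{equation}
Then Lemma~\ref{lem:B} with $t=T-1$ gives $v(J)\le T-1+c\sigma\le c(\delta+\sigma)-1$, which is \eqref{eq:key} with $\gamma=1$.

Let $\Delta=\frac cm\operatorname{div}(f)$. It has multiplicity at least $cm_i\ge m_i+n-1$ at $p_i$, degree $c\delta=T+\theta$, and $v_0(\Delta)=c\sigma$. Write $\Delta=A+B$ with $A=\lfloor\Delta\rfloor$ and $B\ge 0$. The integer $\deg A$ is at most $T$. If $\deg A\le T-1$, then $\Delta'=\Delta$ satisfies \eqref{eq:four}.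

Suppose that $\deg A=T$. Shrinking $\Delta$ slightly lowers the round-down only along components with integral coefficient, so we first replace $\Delta$ by the integral divisor $A$. This costs nothing. We have $\operatorname{mult}_{p_i}B\le\deg B=\theta<1$, so $\operatorname{mult}_{p_i}A>cm_i-1\ge m_i+n-2$, and $\operatorname{mult}_{p_i}A\ge m_i+n-1$ because the left side is an integer. Also $v_0(A)=v_0(\Delta)-v_0(B)\le c\sigma$. By Lemma~\ref{lem:excess}(c) choose $a\in J_\omega$ coprime to $f$ with $v_0(a)=\sigma_0$, fix a rational $\varepsilon$ with $0<\varepsilon<1/(c\omega)$, so that $\varepsilon<1$, and let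
\[
\Delta'=(1-\varepsilon)A+\varepsilon c\operatorname{div}(a).
\]
We check the four conditions of \eqref{eq:four}. First, $\operatorname{mult}_{p_i}\Delta'\ge(1-\varepsilon)(m_i+n-1)+\varepsilon cm_i\ge m_i+n-1$. Second, $\deg\Delta'=T+\varepsilon(c\omega-T)$, and $0\le\varepsilon(c\omega-T)<1$ because $T\le c\delta\le c\omega$ and $\varepsilon c\omega<1$. Third, the components of $\operatorname{div}(a)$ are not components of $A$ and have coefficient at most $\varepsilon c\omega<1$ in $\Delta'$, so $\lfloor\Delta'\rfloor=\lfloor(1-\varepsilon)A\rfloor$; each coefficient of $A$ is a positive integer and drops by at least $1$, and $A\ne0$ since $T\ge1$, so $\deg\lfloor\Delta'\rfloor\le T-1$. Fourth, $v_0(\Delta')\le(1-\varepsilon)c\sigma+\varepsilon c\sigma_0\le c\sigma$.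
\end{proof}

\section{Characteristic $p$: Frobenius coefficients}\label{sec:p}

\subsection{The expansion}

Let $q$ be a power of $p=\operatorname{char}k$. Since $k$ is perfect, the subring $\{g^q:g\in R\}$ equals $k[x_0^q,\dots,x_n^q]$, and $R$ is free over it with basis the monomials $x^{\mathbf e}=x_0^{e_0}\cdots x_n^{e_n}$, $0\le e_j<q$. So every $F\in R$ has a unique expansion
\[
F=\sum_{\mathbf e}g_{\mathbf e}^{\,q}\,x^{\mathbf e},
\]
and we call the $g_{\mathbf e}\in R$ the \emph{coefficients} of $F$. They play the role of a $q$th root of $F$. If $F$ is a form, each nonzero coefficient is a form with $q\deg g_{\mathbf e}+|\mathbf e|=\deg F$, where $|\mathbf e|=\sum_je_j$. For an ideal $I$ let $I^{[q]}$ be the ideal generated by the $q$th powers of the elements of $I$. These powers form an ideal of the subring, so $I^{[q]}=\bigoplus_{\mathbf e}\{g^q:g\in I\}\,x^{\mathbf e}$, and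
\begin{equation}\label{eq:coef}
F\in I^{[q]}\iff\text{all coefficients of $F$ lie in $I$.}
\end{equation}
For a nonzero form $F$ we have $v(F)\ge\min\bigl(q\,v(g_{\mathbf e})+|\mathbf e|\bigr)$, the minimum being taken over the nonzero coefficients. Subtracting $\deg F$ gives the analog of \eqref{eq:subadd}:
\begin{equation}\label{eq:minexcess}
\min\{v_0(g_{\mathbf e}):g_{\mathbf e}\ne0\}\le v_0(F)/q .
\end{equation}
The analog of (M4) is a pigeonhole count.

\begin{lemma}\label{lem:A}
If $F\in J^{(b)}$ with $b\ge cq$, then all coefficients of $F$ lie in $J$.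
\end{lemma}

\begin{proof}
Write $P_i=(y_1,\dots,y_n)$ with linear forms $y_j$. The ideal $P_i^{bm_i}$ is generated by the monomials $y_1^{b_1}\cdots y_n^{b_n}$ with $\sum_jb_j=bm_i\ge(m_i+n-1)q$. For such a monomial,
\[
\sum_j\lfloor b_j/q\rfloor\ge\sum_j\frac{b_j-q+1}{q}\ge m_i-1+\frac nq>m_i-1,
\]
so it is a multiple of the $q$th power of $\prod_jy_j^{\lfloor b_j/q\rfloor}\in P_i^{m_i}$. Hence $F\in(P_i^{m_i})^{[q]}$ for each $i$, and by \eqref{eq:coef} the coefficients of $F$ lie in $\bigcap_iP_i^{m_i}=J$.
\end{proof}

Applied to a power of $f$ with exponent close to $cq/m$, this gives the direct bound.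

\begin{lemma}\label{lem:direct}
$v(J)\le T+c\sigma$.
\end{lemma}

\begin{proof}
Let $N=\lceil cq/m\rceil$ and $F=f^N\in J^{(mN)}$. By Lemma~\ref{lem:A} and \eqref{eq:minexcess} some coefficient $0\ne g\in J$ of $F$ has $v_0(g)\le v_0(F)/q=Nm\sigma/q$, and $\deg g\le\lfloor dN/q\rfloor$. As $q\to\infty$, the numbers $dN/q$ tend to $c\delta<T+1$, so $\deg g\le T$ for $q\gg0$, and $Nm\sigma/q\to c\sigma$.
\end{proof}

\begin{example}\label{ex:twop}
In Example~\ref{ex:two} the form $f^N=y^{2q}=(y^2)^q\cdot1$ has the single coefficient $y^2$. Taking $\varepsilon=1/q$, consider instead $F=y^{2q-1}xz\in J^{(2q)}$. Its expansion is $F=y^q\cdot xy^{q-1}z$, with the single coefficient $y$. The numerical reason is this: $\deg F=2q+1$, so a coefficient of degree $2$ would stand in front of a basis monomial of degree $1$, while $F$ has the factor $xz$ of degree $2>1$.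
\end{example}

\subsection{Gaining one degree}

We turn the last remark into a proof. Let $F=f^Na^L$ with $a\in J_\omega$, and let $\deg F=qT+\kappa$ with $0\le\kappa<q$. The coefficients of degree $T$ stand in front of the monomials of degree $\kappa$. Suppose that all coefficients of lower degree have large excess. Applying a linear functional to the coefficients of degree $T$ produces a form of degree $\kappa$, and we want to show that $a^L$ divides it, which forces it to vanish if $\kappa<\omega L$. The obstacle is that this operation commutes only with multiplication by forms of small degree and is not defined on $f^N$, so the factor $a^L$ cannot simply be pulled out. Instead we take a second element $b\in J_\omega$ coprime to $a$ and pass from $f^Nb^L$ to $f^Na^L$ by exchanging one factor at a time.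

\begin{lemma}\label{lem:gain}
Let $0<\varepsilon<c$ satisfy $(c-\varepsilon)\delta<T\le(c-\varepsilon)\delta+\varepsilon\omega<T+1$. Then $v(J)\le T-1+c\sigma$.
\end{lemma}

\begin{proof}
Fix $0\ne b\in J_\omega$, and by Lemma~\ref{lem:excess}(c) choose $a\in J_\omega$ coprime to $b$ with $v_0(a)=\sigma_0$. Let $N=\lceil(c-\varepsilon)q/m\rceil$, $L=\lceil\varepsilon q\rceil$, and
\[
F_i=f^Na^ib^{L-i}\in J^{(mN+L)}\qquad(0\le i\le L).
\]
Since $mN+L\ge cq$, all coefficients of the $F_i$ lie in $J$ by Lemma~\ref{lem:A}. All $F_i$ have degree $dN+\omega L=qT+\kappa$, which defines $\kappa$. For $q\gg0$ we have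
\begin{equation}\label{eq:kappa}
0\le\kappa,\qquad\kappa+\omega<q,\qquad\kappa<\omega L .
\end{equation}
Indeed, $dN+\omega L\ge q((c-\varepsilon)\delta+\varepsilon\omega)\ge qT$ gives the first inequality; $\kappa/q\to(c-\varepsilon)\delta+\varepsilon\omega-T<1$ gives the second; and $dN/q\to(c-\varepsilon)\delta<T$ gives $dN<qT$, which is the third. Fix such a $q$ and put $\eta=v_0(F_L)/q=(Nm\sigma+L\sigma_0)/q$.

\emph{Claim: there is a form $0\ne g\in J$ with $\deg g\le T-1$ and $v_0(g)\le\eta$.} The claim gives $v(J)\le T-1+\eta$, and as $q\to\infty$ we have $\eta\to(c-\varepsilon)\sigma+\varepsilon\sigma_0\le c\sigma$, which proves the lemma.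

Suppose that the claim is false. To discard forms of large excess, let $\mathfrak{c}_t=\{g\in R_t:g=0\text{ or }v_0(g)>\eta\}$. By the properties of $v_0$ each $\mathfrak{c}_t$ is a subspace and $\mathfrak{c}=\bigoplus_t\mathfrak{c}_t$ is a homogeneous ideal. Expand $F_i=\sum_{\mathbf e}g_{i,\mathbf e}^{\,q}x^{\mathbf e}$. A nonzero coefficient has degree $T+(\kappa-|\mathbf e|)/q<T+1$, so its degree is at most $T$, with equality exactly when $|\mathbf e|=\kappa$. The coefficients of degree at most $T-1$ lie in $J$, hence in $\mathfrak{c}$ by our assumption. So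
\[
F_i\equiv G_i:=\sum_{|\mathbf e|=\kappa}g_{i,\mathbf e}^{\,q}\,x^{\mathbf e}\pmod{\mathfrak{c}^{[q]}},
\]
and the identity $bF_{i+1}=aF_i$ gives $bG_{i+1}-aG_i\in\mathfrak{c}^{[q]}$ for $0\le i<L$.

For $0\le j<q$ every monomial of degree $j$ belongs to the basis. Let $E_j$ be the set of forms $G=\sum_{|\mathbf e|=j}w_{\mathbf e}^{\,q}x^{\mathbf e}$ with $w_{\mathbf e}\in R_T$; the $w_{\mathbf e}$ are the coefficients of $G$, and $G_i\in E_\kappa$. Let $\lambda\colon R_T\to k$ be a linear functional that vanishes on $\mathfrak{c}_T$, and define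
\[
\Lambda\colon E_j\to R_j,\qquad\Lambda(G)=\sum_{|\mathbf e|=j}\lambda(w_{\mathbf e})^q\,x^{\mathbf e}.
\]
This map has three properties.
\begin{itemize}
\item[(i)] $\Lambda$ is additive, because $\lambda$ and the $q$th power map are additive.
\item[(ii)] If $u$ is a form with $j+\deg u<q$ and $G\in E_j$, then $uG\in E_{j+\deg u}$ and $\Lambda(uG)=u\Lambda(G)$. By (i) it suffices to take $u=\zeta^qx^{\mathbf e'}$ with $\zeta\in k$ and $G=w^qx^{\mathbf e}$. Then $uG=(\zeta w)^qx^{\mathbf e+\mathbf e'}$ with $|\mathbf e+\mathbf e'|<q$, and $\Lambda(uG)=\zeta^q\lambda(w)^qx^{\mathbf e+\mathbf e'}=u\Lambda(G)$.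
\item[(iii)] If $G\in E_j\cap\mathfrak{c}^{[q]}$, then $\Lambda(G)=0$, because all $w_{\mathbf e}\in\mathfrak{c}_T$ by \eqref{eq:coef}.
\end{itemize}
Since $\kappa+\omega<q$, these properties apply to $bG_{i+1}-aG_i\in E_{\kappa+\omega}$ and give $b\Lambda(G_{i+1})=a\Lambda(G_i)$. By induction $b^i\Lambda(G_i)=a^i\Lambda(G_0)$, so $b^L\Lambda(G_L)=a^L\Lambda(G_0)$. As $a$ and $b$ are coprime in the factorial ring $R$, the form $a^L$ of degree $\omega L$ divides $\Lambda(G_L)\in R_\kappa$, and $\kappa<\omega L$ forces $\Lambda(G_L)=0$. Thus $\lambda(g_{L,\mathbf e})=0$ for all $|\mathbf e|=\kappa$ and all functionals $\lambda$ vanishing on $\mathfrak{c}_T$, that is, $g_{L,\mathbf e}\in\mathfrak{c}_T$. Now every nonzero coefficient of $F_L$ has excess greater than $\eta=v_0(F_L)/q$, which contradicts \eqref{eq:minexcess}.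
\end{proof}

The hypothesis of Lemma~\ref{lem:gain} asks that $\varepsilon$ be large enough to push $(c-\varepsilon)\delta$ below $T$ and small enough to keep the total degree below $T+1$. These demands are compatible when $\theta$ is small. When $\theta$ is large we use $\theta$ itself as the gain, and this is why $\gamma$ is $\widehat\alpha/\omega$ rather than $1$ in characteristic $p$.

\begin{proof}[Proof of Proposition~\ref{prop:key} in characteristic $p$]
If $\theta\ge\delta/\omega$, then Lemma~\ref{lem:direct} gives $v(J)\le c(\delta+\sigma)-\theta$, and $\theta\ge\delta/\omega\ge\widehat\alpha/\omega=\gamma$.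

Let $\theta<\delta/\omega$, and put $\varepsilon_0=\theta/\delta$, so that $0\le\varepsilon_0<1/\omega\le1<c$. For $\varepsilon>\varepsilon_0$ we have $(c-\varepsilon)\delta=T+\theta-\varepsilon\delta<T$ and, since $\delta\le\omega$,
\[
(c-\varepsilon)\delta+\varepsilon\omega=T+\theta+\varepsilon(\omega-\delta)\ge T .
\]
At $\varepsilon=\varepsilon_0$ the last quantity equals $T+\theta\omega/\delta<T+1$, so it stays below $T+1$ for $\varepsilon$ slightly larger than $\varepsilon_0$. For such $\varepsilon<c$, Lemma~\ref{lem:gain} gives $v(J)\le T-1+c\sigma\le c(\delta+\sigma)-1\le c(\delta+\sigma)-\gamma$.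
\end{proof}

This completes the proofs of Theorems~\ref{thm:val} and~\ref{thm:main}.

\section{Star configurations and complements}\label{sec:star}

Lower bounds for the resurgence come from initial degrees, as in the example of three points.

\begin{lemma}\label{lem:lower}
$\rho(J)\ge\widehat\rho(J)\ge\alpha(J)/\widehat\alpha$.
\end{lemma}

\begin{proof}
The first inequality holds because $mt/(st)=m/s$. If $m/s<\alpha(J)/\widehat\alpha$, then $\alpha(J^{(mt)})/t\to m\widehat\alpha<s\,\alpha(J)$, so $\alpha(J^{(mt)})<\alpha(J^{st})$ and $J^{(mt)}\not\subseteq J^{st}$ for $t\gg0$.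
\end{proof}

Let $n\geq1$, $h\ge n$, and let $\ell_1,\dots,\ell_h$ be linear forms on $\mathbb{P}^n$, any $\min(h,n+1)$ of which are linearly independent; for example $\ell_j=\sum_it_j^{\,i}x_i$ with distinct $t_j\in k$. Any $n$ of the hyperplanes $\ell_j=0$ meet in one point, and no $n+1$ have a common point. The resulting $\binom hn$ reduced points form a \emph{star configuration}.

\begin{lemma}\label{lem:star}
For the ideal $J$ of a star configuration, $\alpha(J)\ge h-n+1$ and $\widehat\alpha\le h/n$.
\end{lemma}

\begin{proof}
We show by induction on $n$ that a form $g$ of degree at most $h-n$ vanishing at the points is zero. For $n=1$, a binary form of degree at most $h-1$ with $h$ distinct zeros is zero. Let $n\ge2$. On the hyperplane $\ell_i=0$, which is a $\mathbb{P}^{n-1}$, any $\min(h-1,n)$ of the other $h-1$ forms remain linearly independent, and the points of their star configuration belong to the given one. The restriction of $g$ vanishes at them and has degree at most $(h-1)-(n-1)$, so it is zero. Hence each of the pairwise nonproportional forms $\ell_i$ divides $g$, so $\ell_1\cdots\ell_h$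 divides $g$, and $\deg g<h$ forces $g=0$. Finally, each point lies on $n$ of the hyperplanes, so $\ell_1\cdots\ell_h\in J^{(n)}$ and $\widehat\alpha\le h/n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
(a) For star configurations Lemmas~\ref{lem:lower} and~\ref{lem:star} give $\rho(J)\ge n(h-n+1)/h$, which tends to $n$ as $h\to\infty$. By Theorem~\ref{thm:main}(b), $\rho(J)<n$ for every $J$.

(b) We have $(ns-C)/s\to n>\rho(J)$, so $(ns-C)/s>\rho(J)$ for $s\gg0$.

(c) Let $m\ge cs$ and let $v$ be a valuation. Theorem~\ref{thm:val} with $\gamma=1$ gives $v(J^{(m)})\ge\frac mc\bigl(v(J)+v(M)\bigr)\ge s\bigl(v(J)+v(M)\bigr)=v(M^sJ^s)$, and the valuative criterion applies. The case $m=ns$ is included because $c\le n$.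

(d) Here $n=2$, all $m_i=1$, $c=2$ and $\gamma=1$; distinct lines of which no three are concurrent satisfy the independence condition above. We compute $\omega$ and $\widehat\alpha$. Let $\mathcal{I}$ be the ideal sheaf of the set $Z$ of $\binom h2$ points. By Lemma~\ref{lem:star} the restriction map $R_{h-2}\to H^0(\mathcal{O}_Z(h-2))$ is injective, and both sides have dimension $\binom h2$, so it is bijective. As $H^1(\mathcal{O}(h-2))=0$, this gives $H^1(\mathcal{I}(h-2))=0$. Since $Z$ is finite, $H^2(\mathcal{I}(h-3))=H^2(\mathcal{O}(h-3))=0$, because $h-3\ge-2$. So $\mathcal{I}$ is $(h-1)$-regular, and since $J_u=H^0(\mathcal{I}(u))$, the Castelnuovo--Mumford theorem gives $J_{u+1}=R_1J_u$ for $u\ge h-1$. Thus $\omega\le h-1\le\alpha(J)\le\omega$, and $\omega=\alpha(J)=h-1$. Theorem~\ref{thm:val} for $v=\operatorname{ord}_M$ gives $\widehat\alpha\ge(\alpha(J)+1)/2=h/2$, so $\widehat\alpha=h/2$ by Lemma~\ref{lem:star}. Now $\omega-\widehat\alpha=\frac h2-1$, and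
\[
\beta=\frac{1+2(\frac h2-1)}{1+(\frac h2-1)}=\frac{2(h-1)}{h}=\frac{\alpha(J)}{\widehat\alpha}\le\widehat\rho(J)\le\beta
\]
by Lemma~\ref{lem:lower} and Theorem~\ref{thm:main}(c).
\end{proof}

For $h=3$ these are the three coordinate points of the introduction: in characteristic $0$ we get $\widehat\rho(J)=\beta=4/3$, and Theorem~\ref{thm:main}(b) gives $4/3\le\rho(J)\le 2-\frac{2/3}{11/3}=\frac{20}{11}$.

\begin{thebibliography}{9}

\bibitem{HS}
Huneke and Swanson, \emph{Integral Closure of Ideals, Rings, and Modules}.

\bibitem{Laz}
Lazarsfeld, \emph{Positivity in Algebraic Geometry II}.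

\bibitem{talk}
\emph{Open Problems Related To Polynomial Interpolation},
\texttt{https://unlblh.github.io/\allowbreak BrianHarbourne/\allowbreak selectedTalks/\allowbreak AlgSemUNL-Dec-2025.pdf}.

\end{thebibliography}
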